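# A sharp Sobolev constant that does not force Euclidean volume

## 1. A natural guess about balls, and three tests

Throughout, $(M,g)$ is a complete, connected Riemannian manifold of dimension $m\ge 2$, $1<p<m$, and
$$p^*=\frac{mp}{m-p},\qquad p'=\frac p{p-1}.$$
We write $B_R$ for a geodesic ball of radius $R$ in $M$, $\mathbf B_R$ for the Euclidean ball of radius $R$ in $\mathbb R^m$ (centered at $0$ when the center matters), $\omega_m=\mathrm{vol}(\mathbf B_1)$, and $|\cdot|$ for Riemannian volume. We say that $M$ enjoys the Euclidean Sobolev inequality if for some constant $C_M>0$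
$$\Big(\int_M|u|^{p^*}d\mathrm{vol}\Big)^{1/p^*}\le C_M\Big(\int_M|\nabla u|^p\,d\mathrm{vol}\Big)^{1/p}\qquad\text{for all }u\in C_c^\infty(M). \tag{1}$$
From now on $C_M=C_M(p)$ is the smallest such constant, and $K(m,p)$ is the smallest constant on $\mathbb R^m$. Two facts are known and will be taken for granted: always $C_M(p)\ge K(m,p)$; and if (1) holds, then there is $\gamma=\gamma(m,p,C_M)>0$ with $\mathrm{vol}(B_R)\ge\gamma\,\mathrm{vol}(\mathbf B_R)$ for every ball.

By mollification in charts with a partition of unity, a compactly supported Lipschitz function $u$ is a uniform limit of functions $u_j\in C_c^\infty(M)$ with supports in a fixed compact set and $\nabla u_j\to\nabla u$ in $L^p$. So (1) also holds for compactly supported Lipschitz functions.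

The first guess is that the best possible Sobolev constant gives the best possible volume constant, namely $\gamma=1$. This is a conjecture of Ledoux.

**Conjecture (Ledoux).** If $M$ is complete and enjoys (1) with $C_M=K(m,p)$, then $\mathrm{vol}(B_R)\ge\mathrm{vol}(\mathbf B_R)$ for every geodesic ball $B_R\subset M$ of radius $R>0$.

No curvature is assumed. (Ledoux proved that if in addition $\mathrm{Ric}_M\ge0$, then $M$ is isometric to $\mathbb R^m$.) Let us test the guess.

In $\mathbb R^m$ there is equality.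

A flat cylinder $(\mathbb R/\ell\mathbb Z)\times\mathbb R^{m-1}$ has balls of volume at most $\ell\,\omega_{m-1}R^{m-1}$, which is too little for large $R$. But it does not satisfy (1) at all. Take $u(x,z)=\psi(z/L)$ with a fixed bump $\psi$: the left side of (1) is of order $L^{(m-1)/p^*}$ and the right side of order $L^{(m-1)/p-1}$. Since $\frac1p-\frac1{p^*}=\frac1m$, the quotient is of order $L^{1-(m-1)/m}=L^{1/m}\to\infty$. So the cylinder is no counterexample. Keep it in mind, though: wrapping a ball around a short loop loses volume.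

The hyperbolic plane has $\mathrm{vol}(B_R)=2\pi(\cosh R-1)\ge\pi R^2$. It is sharp for every $p\in(1,2)$: the proof of Lemma 5(i) below, which uses only curvature $\le 0$ and a simply connected plane, gives it the Euclidean isoperimetric inequality, and Lemma 1 turns that into $C_M(p)\le K(2,p)$. The guess passes.

We shall see two more serious tests, both passed: the limit $p\downarrow1$, and Ledoux's radial test functions. Nevertheless the guess is wrong, for every $m$ and $p$. Here are the three results of the lecture.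

**Theorem 1.** Let $m\ge2$ and $p_1\in(1,m)$. There is a complete $m$-manifold $M$ with sectional curvature $\le0$, diffeomorphic to $S^1\times\mathbb R^{m-1}$, such that $C_M(p)=K(m,p)$ for all $p\in[p_1,m)$, while $\mathrm{vol}(B_R)<\mathrm{vol}(\mathbf B_R)$ for some geodesic ball $B_R\subset M$. Hence (taking $p_1=p$) the conjecture fails for every pair $(m,p)$ with $m\ge2$, $1<p<m$.

**Theorem 2 (the range in Theorem 1 is optimal).** If $M$ is complete and $C_M(p_k)=K(m,p_k)$ for a sequence $p_k\downarrow1$, then $\mathrm{vol}(B_R)\ge\mathrm{vol}(\mathbf B_R)$ for all balls. So no counterexample can be sharp on all of $(1,m)$.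

**Theorem 3 (what survives for a single $p$; essentially Ledoux's argument).** If $M$ is complete, $1<p<m$, $C_M(p)=K(m,p)$, $o\in M$ and $V(r)=\mathrm{vol}(B_r(o))$, then for all $\lambda>0$
$$\int_0^\infty V(r)\frac{r^{p'-1}}{(\lambda+r^{p'})^m}\,dr\ \ge\ \int_0^\infty\omega_mr^m\frac{r^{p'-1}}{(\lambda+r^{p'})^m}\,dr, \tag{2}$$
the left side possibly being $+\infty$. In particular $\limsup_{R\to\infty}V(R)/(\omega_mR^m)\ge1$.

## 2. The limit $p\downarrow1$: proof of Theorem 2

**Step 1: the limit of the constants.** We need the limit of $K(m,p)$. The Aubin–Talenti formula is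
$$K(m,p)=\pi^{-1/2}m^{-1/p}\Big(\frac{p-1}{m-p}\Big)^{1-1/p}\Big[\frac{\Gamma(1+m/2)\Gamma(m)}{\Gamma(m/p)\Gamma(1+m-m/p)}\Big]^{1/m}.$$
As $p\downarrow1$ we have $(p-1)^{(p-1)/p}\to1$, $\Gamma(m/p)\to\Gamma(m)$ and $\Gamma(1+m-m/p)\to1$. With $\omega_m=\pi^{m/2}/\Gamma(1+m/2)$,
$$K(m,p)\to\frac{\Gamma(1+m/2)^{1/m}}{\pi^{1/2}m}=\frac1{m\,\omega_m^{1/m}}.$$

**Step 2: an $L^1$ inequality.** The purpose is to pass to the limit in (1). Fix $u\in C_c^\infty(M)$ and let $p_k\downarrow1$. Since $p_k^*\to\frac m{m-1}$ and $u,\nabla u$ are bounded with compact support,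
$$\|u\|_{m/(m-1)}\le\frac1{m\,\omega_m^{1/m}}\|\nabla u\|_1. \tag{3}$$
By mollification, (3) holds for compactly supported Lipschitz $u$.

**Step 3: a differential inequality for volume.** We test (3) with cut-offs of balls. Fix $o\in M$, let $d=d(\cdot,o)$, $V(r)=\mathrm{vol}(B_r(o))$, and take $u=\min\{1,(r+h-d)_+/h\}$. Closed balls are compact, so this $u$ has compact support. It equals $1$ on $B_r(o)$, and $|\nabla u|\le1/h$ on $B_{r+h}(o)\setminus B_r(o)$, with $\nabla u=0$ a.e. elsewhere. Hence
$$m\,\omega_m^{1/m}V(r)^{(m-1)/m}\le\frac{V(r+h)-V(r)}h .$$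
The nondecreasing function $V$ is differentiable a.e., so $V'\ge m\,\omega_m^{1/m}V^{(m-1)/m}$ a.e., that is, $(V^{1/m})'\ge\omega_m^{1/m}$ a.e. on $(0,\infty)$. A nondecreasing function grows at least by the integral of its a.e. derivative, so $V(R)^{1/m}-V(r)^{1/m}\ge\omega_m^{1/m}(R-r)$ for $0<r<R$. Let $r\to0$: $V(R)\ge\omega_mR^m$. This proves Theorem 2. $\square$

## 3. Testing with radial extremals: proof of Theorem 3, and what it cannot see

For fixed $p$ a sensible person does the same with better test functions. On $\mathbb R^m$ the functions $(\lambda+|x|^{p'})^{1-m/p}$ are extremal for the Sobolev inequality (Aubin, Talenti). So we put $d(\cdot,o)$ in place of $|x|$.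

**Step 1: recast (2).** The goal is to express both sides of (2) through one function of $\lambda$. Let
$$A(\lambda)=\frac1{m-1}\int_M(\lambda+d^{p'})^{1-m}d\mathrm{vol},$$
and let $A_0$ be the same quantity on $\mathbb R^m$ with $d=|x|$. Because $(\lambda+d^{p'})^{1-m}=(m-1)p'\int_d^\infty r^{p'-1}(\lambda+r^{p'})^{-m}dr$, Fubini gives
$$A(\lambda)=p'\int_0^\infty V(r)\,r^{p'-1}(\lambda+r^{p'})^{-m}dr,$$
and likewise for $A_0$ with $\omega_mr^m$. So (2) says $A\ge A_0$. The substitution $x=\lambda^{1/p'}z$ shows $A_0(\lambda)=A_0(1)\lambda^{1-m+m/p'}=A_0(1)\lambda^{1-m/p}$, finite because $p'(m-1)>m$ (equivalent to $p<m$). If $A(\lambda)=\infty$ for some $\lambda$, then for all $\lambda$, since the integrands for two values of $\lambda$ are comparable, and (2) holds. Assume from now on that $A<\infty$. For $\lambda\ge\lambda_0$ we have $(\lambda+d^{p'})^{-m}\le\lambda_0^{-1}(\lambda_0+d^{p'})^{1-m}$, so dominated convergence gives $A\in C^1$ and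
$$A'(\lambda)=-\int_M(\lambda+d^{p'})^{-m}d\mathrm{vol}.$$

**Step 2: a differential inequality for $A$.** We insert $u=(\lambda+d^{p'})^{1-m/p}$ in (1). As $(1-\frac mp)p^*=-m$, $\int u^{p^*}=-A'$. As $|\nabla d|\le1$, $(\frac mp-1)p'=\frac{m-p}{p-1}$ and $p(p'-1)=p'$,
$$\int_M|\nabla u|^p\le\Big(\frac{m-p}{p-1}\Big)^p\int_M d^{p'}(\lambda+d^{p'})^{-m}=\Big(\frac{m-p}{p-1}\Big)^p\big[(m-1)A+\lambda A'\big],$$
where we wrote $d^{p'}=(\lambda+d^{p'})-\lambda$. The functions $(u-\epsilon)_+$ are Lipschitz with compact support, so (1) applies to them, and letting $\epsilon\to0$ it applies to $u$. Since $p/p^*=1-p/m$,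
$$(-A')^{1-p/m}\le C_1\big[(m-1)A+\lambda A'\big],\qquad C_1=\Big(K(m,p)\frac{m-p}{p-1}\Big)^p. \tag{4}$$
On $\mathbb R^m$ the functions are extremal and $|\nabla d|=1$ a.e., so $A_0$ satisfies (4) with equality.

**Step 3: comparison as $\lambda\to0$.** This supplies the initial condition. Given $\epsilon>0$ there is $\delta>0$ with $V(r)\ge(1-\epsilon)\omega_mr^m$ for $r<\delta$. The contribution of $r\ge\delta$ to $A_0(\lambda)$ is at most $p'\omega_m\int_\delta^\infty r^{m+p'-1-mp'}dr<\infty$, uniformly in $\lambda$, while $A_0(\lambda)\to\infty$ as $\lambda\to0$. Hence $\liminf_{\lambda\to0}A/A_0\ge1-\epsilon$ for every $\epsilon$, so it is $\ge1$.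

**Step 4: no crossing.** We show $A\ge qA_0$ for each $q\in(0,1)$. Suppose $A(\lambda_0)<qA_0(\lambda_0)$. By Step 3 and continuity there is a largest $\lambda_1\in(0,\lambda_0)$ with $A(\lambda_1)=qA_0(\lambda_1)$, and $A<qA_0$ on $(\lambda_1,\lambda_0]$. So $-A'(\lambda_1)\ge-qA_0'(\lambda_1)>0$. The function $\Theta(z)=z^{1-p/m}+C_1\lambda_1z$ is increasing on $[0,\infty)$; by (4), $\Theta(-A')\le C_1(m-1)A$ and $\Theta(-A_0')=C_1(m-1)A_0$ at $\lambda_1$. As $q^{1-p/m}>q$, at $\lambda_1$
$$\Theta(-A')\ge\Theta(-qA_0')>q\,\Theta(-A_0')=qC_1(m-1)A_0=C_1(m-1)A\ge\Theta(-A'),$$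
a contradiction. Let $q\to1$: $A\ge A_0$, which is (2).

**Step 5: the limsup.** Suppose $V(r)\le(1-\epsilon)\omega_mr^m$ for all $r\ge r_0$, with some $\epsilon\in(0,1)$. Then $A$ is finite and $A(\lambda)\le(1-\epsilon)A_0(\lambda)+O(\lambda^{-m})$ as $\lambda\to\infty$, the error being the contribution of $r\le r_0$. With $A\ge A_0=A_0(1)\lambda^{1-m/p}$ this gives $\epsilon A_0(1)\lambda^{1-m/p}\le O(\lambda^{-m})$, which is false for large $\lambda$ because $1-\frac mp>-m$. So $\limsup V(R)/(\omega_mR^m)\ge1$, and Theorem 3 is proved. $\square$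

Here is the point where this approach stops. Inequality (2) controls only weighted averages of $V$, and averages do not see a deficit that is repaid at larger radii. Let $D(r)=V(r)-\omega_mr^m$ be any function equal to $0$ on $[0,1)$, to $-a$ on $[1,2)$, to $b$ on $[2,3)$ and $\ge0$ beyond, with $a,b>0$. With $k_\lambda(r)=r^{p'-1}(\lambda+r^{p'})^{-m}$ we have $\int_1^2k_\lambda\le2^{p'-1}(\lambda+1)^{-m}$, and since $\lambda+3^{p'}\le3^{p'}(\lambda+1)$, $\int_2^3k_\lambda\ge2^{p'-1}3^{-mp'}(\lambda+1)^{-m}$. So if $a\le3^{-mp'}b$, then (2) holds for every $\lambda>0$, although $V<\omega_mr^m$ on $[1,2)$. The inequality (2) alone cannot give the conjecture, and it suggests how to violate it: a small deficit at a middle scale, and a large surplus farther out.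

## 4. Spatial Schwarzschild: the guess fails for $(m,p)=(3,2)$

Before the general construction, here is a quick explicit counterexample in one case. It is not used later. Let $M=\mathbb R^3\setminus\{0\}$ with $g=\psi^4g_0$, where $g_0$ is the flat metric and $\psi=1+\frac1{2|x|}$.

**Completeness.** A curve from $\{|x|=\frac12\}$ to $\{|x|=r\}$ has $g$-length at least $\big|\int_{1/2}^r(1+\frac1{2s})^2ds\big|$, which tends to $\infty$ as $r\to0$ and as $r\to\infty$. So closed $g$-bounded sets are compact.

**Sharp Sobolev constant.** We have $d\mathrm{vol}_g=\psi^6dx$ and $|\nabla f|_g^2=\psi^{-4}|\nabla f|^2$. For $f\in C_c^\infty(M)$ one checks by expanding that $|\nabla(\psi f)|^2=\psi^2|\nabla f|^2+\nabla\psi\cdot\nabla(\psi f^2)$, and the last term integrates to $0$ because $\Delta\psi=0$ on $M$. With $K=K(3,2)$,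
$$\int|\nabla f|_g^2\,d\mathrm{vol}_g=\int\psi^2|\nabla f|^2dx=\int|\nabla(\psi f)|^2dx\ge K^{-2}\Big(\int(\psi f)^6dx\Big)^{1/3}=K^{-2}\Big(\int f^6d\mathrm{vol}_g\Big)^{1/3}.$$
So $C_M\le K(3,2)$, hence $C_M=K(3,2)$.

**Volume.** The scalar curvature is $-8\psi^{-5}\Delta\psi=0$. The inversion $\iota(x)=x/(4|x|^2)$ has conformal factor $\frac1{4|x|^2}$, and $\psi(\iota(x))^2\frac1{4|x|^2}=\frac{(1+2|x|)^2}{4|x|^2}=\psi(x)^2$, so it is an isometry of $g$. Its fixed set $\{|x|=\frac12\}$ is therefore totally geodesic. There $\psi=2$, so this is a round sphere of radius $\psi^2\cdot\frac12=2$, of curvature $\frac14$. Hence $\mathrm{Rm}\ne0$ there, and $\mathrm{Ric}\ne0$ since the dimension is $3$. Gray's expansion (Michigan Math. J. 20 (1973)) for $\mathrm{Scal}\equiv0$ is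
$$\mathrm{vol}(B_r)=\omega_mr^m\Big(1+\frac{-3|\mathrm{Rm}|^2+8|\mathrm{Ric}|^2}{360(m+2)(m+4)}r^4+O(r^6)\Big).$$
In dimension 3 with $\mathrm{Scal}=0$ we have $|\mathrm{Rm}|^2=4|\mathrm{Ric}|^2$, so the numerator is $-4|\mathrm{Ric}|^2<0$. Small balls centered on that sphere have less than Euclidean volume.

This trick depends on the conformal behavior of the case $p=2$. For Theorem 1 we want all $p$ in a range, and curvature $\le0$. In nonpositive curvature a ball of radius at most the injectivity radius at its center has at least Euclidean volume (Günther's comparison theorem). So a deficit can only come from wrapping around a loop, as in the flat cylinder.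

## 5. An integrated isoperimetric condition suffices

Write $I_m(v)=m\,\omega_m^{1/m}v^{(m-1)/m}$ for the Euclidean isoperimetric profile, with $I_m(0)=0$; for instance $I_2(a)=\sqrt{4\pi a}$.

**Definition.** A smooth domain is a relatively compact open set with smooth boundary, lying locally on one side of it. It need not be connected and may be empty. Its perimeter $P(\Omega)$ is the $(m-1)$-dimensional measure $\mathcal H^{m-1}(\partial\Omega)$.

If $P(\Omega)\ge I_m(|\Omega|)$ held for all smooth domains of a noncompact $M$, then Lemma 1 below with $J=I_m$ would make $C_M(p)$ sharp for all $p$, and Theorem 2 would give Euclidean volume. So in a counterexample the isoperimetric inequality must fail somewhere. The key observation is that for one fixed $p$ it may fail a little at middle volumes, if it is more than satisfied at large volumes: only an integral of the profile matters.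

**Lemma 1.** Let $M^m$ be complete, connected, noncompact, $1<p<m$, and let $J:(0,\infty)\to(0,\infty)$ be continuous with $P(\Omega)\ge J(|\Omega|)$ for all nonempty smooth domains. If
$$\int_v^\infty J^{-p'}ds\le\int_v^\infty I_m^{-p'}ds\qquad\text{for all }v>0, \tag{5}$$
then $C_M(p)\le K(m,p)$.

The proof builds from $u$ a radial function $w$ on $\mathbb R^m$ with the same $\|\nabla\cdot\|_p$ and at least the same $\|\cdot\|_{p^*}$. The levels are placed according to energy, not according to volume.

**Step 1: a pointwise inequality for the level sets.** Let $0\ne u\in C_c^\infty(M)$, $f=|u|$, $T=\max f$, $\mu(t)=|\{f>t\}|$. By Sard's theorem, for a.e. $t\in(0,T)$ both $t$ and $-t$ are regular values of $u$; then $\{f>t\}$ is a nonempty smooth domain with boundary $\{f=t\}$, on which $\nabla u\ne0$. The boundary is nonempty: otherwise $\{f>t\}$ would be open and closed, hence equal to $M$, which would be compact. So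
$$e(t)=\int_{\{f=t\}}|\nabla u|^{p-1}d\mathcal H^{m-1}\in(0,\infty)\quad\text{for a.e. }t,\qquad\int_M|\nabla u|^p=\int_0^Te(t)\,dt$$
by the coarea formula. The coarea formula also gives $\mu(t)=|\{f>t\}\cap\{\nabla u=0\}|+\int_t^T\int_{\{f=s\}}|\nabla u|^{-1}\,ds$, where the first term is nonincreasing; so $-\mu'(t)\ge\int_{\{f=t\}}|\nabla u|^{-1}$ a.e. Hölder's inequality for $1=|\nabla u|^{(p-1)/p}|\nabla u|^{-(p-1)/p}$ on $\{f=t\}$, raised to the power $p'$ (note $\frac{p'}p=\frac1{p-1}$), gives
$$J(\mu(t))^{p'}\le P(\{f>t\})^{p'}\le e(t)^{1/(p-1)}\,(-\mu'(t))\qquad\text{for a.e. }t\in(0,T).$$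

**Step 2: integrate and use (5).** Let $Y_0(v)=\int_v^\infty I_m^{-p'}$ and $Y(v)=\int_v^\infty J^{-p'}$. Since $\frac{p'(m-1)}m-1=\frac{m-p}{m(p-1)}=:\beta>0$, $Y_0(v)=c\,v^{-\beta}$ is a decreasing bijection of $(0,\infty)$; let $V_0=Y_0^{-1}$. The function $Y$ is $C^1$, decreasing, and $Y\le Y_0$ by (5). Put
$$y(t)=\int_0^te(s)^{-1/(p-1)}ds .$$
The function $Y\circ\mu$ is nonnegative and nondecreasing on $[0,T)$, with a.e. derivative $-J(\mu)^{-p'}\mu'\ge e^{-1/(p-1)}$ by Step 1. So for $t<T$
$$y(t)\le Y(\mu(t))\le Y_0(\mu(t))<\infty,\qquad\text{and for }t>0:\quad\mu(t)\le V_0(y(t)). \tag{6}$$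

**Step 3: the model function.** We define $w$ with level sets of volume $V_0(y(t))$. On $[0,T)$ the function $y$ is strictly increasing and locally absolutely continuous with $y'>0$ a.e. Its inverse $\varphi$ is then locally absolutely continuous: if $N$ is a null set and $S=\varphi(N)$, then $0=|N|=|y(S)|=\int_Sy'$, so $S$ is null, and a continuous monotone function that maps null sets to null sets is locally absolutely continuous. If $y(T^-)<\infty$, extend $\varphi$ by the constant $T$ beyond $y(T^-)$; the extension is continuous and monotone, and still locally absolutely continuous. On $\mathbb R^m\setminus\{0\}$ let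
$$w(x)=\varphi\big(Y_0(\omega_m|x|^m)\big).$$
For $0<t<T$, $w(x)>t$ iff $Y_0(\omega_m|x|^m)>y(t)$ iff $\omega_m|x|^m<V_0(y(t))$. So $|\{w>t\}|=V_0(y(t))$, and by (6)
$$\int_Mf^{p^*}=\int_0^Tp^*t^{p^*-1}\mu(t)\,dt\le\int_0^Tp^*t^{p^*-1}V_0(y(t))\,dt=\int_{\mathbb R^m}w^{p^*}.$$

**Step 4: equal energies.** With $v=\omega_m|x|^m$ we have $|\nabla v|=m\omega_m|x|^{m-1}=I_m(v)$ and $Y_0'=-I_m^{-p'}$, so $|\nabla w|=\varphi'(Y_0(v))\,I_m(v)^{1-p'}$. Since $p-pp'=-p'$,
$$\int_{\mathbb R^m}|\nabla w|^pdx=\int_0^\infty\varphi'(Y_0(v))^pI_m(v)^{-p'}dv=\int_0^\infty\varphi'(y)^pdy=\int_0^Ty'(t)^{1-p}dt=\int_0^Te(t)\,dt=\int_M|\nabla u|^p .$$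
The third equality substitutes $y=y(t)$, with $\varphi'(y(t))=1/y'(t)$ a.e. and $\varphi'=0$ beyond $y(T^-)$.

**Step 5: apply the Euclidean inequality to $w$.** The function $w$ is bounded, radial, locally absolutely continuous in $|x|>0$, and tends to $0$ at infinity. So $w_\epsilon=(w-\epsilon)_+$ is bounded with compact support and $|\nabla w_\epsilon|\in L^p$ off the origin. The origin is removable: integrating $\int w_\epsilon\partial_i\zeta$ by parts on $\{|x|>\delta\}$, $\zeta\in C_c^\infty(\mathbb R^m)$, leaves a boundary term $O(\delta^{m-1})\to0$. Hence $w_\epsilon\in W^{1,p}(\mathbb R^m)$, and by mollification it satisfies the Euclidean Sobolev inequality. Let $\epsilon\to0$: $\|u\|_{p^*}\le\|w\|_{p^*}\le K(m,p)\|\nabla w\|_p=K(m,p)\|\nabla u\|_p$. $\square$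

Condition (5) tells us what geometry to aim for. At small volumes no loss is allowed: if $J=(1-\eta)I_m$ on some $(0,v_0)$, then as $v\to0$ the difference of the two sides of (5) contains $((1-\eta)^{-p'}-1)\int_v^{v_0}I_m^{-p'}\to\infty$, and the part from $[v_0,\infty)$ can return at most $\int_{v_0}^\infty I_m^{-p'}<\infty$. At middle volumes a small loss is allowed, if it is repaid at large volumes. The next lemma makes this precise.

**Lemma 2.** Let $m\ge2$, $p_1\in(1,m)$, $v_1=\omega_m(8m)^{-m}$. There is $\eta_0=\eta_0(m,p_1)\in(0,1)$ such that the following holds. If $M^m$ is complete, connected, noncompact, if $0\le\eta\le\eta_0$, and if every smooth domain $\Omega\subset M$ with $v=|\Omega|>0$ satisfies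

- (a) $P(\Omega)\ge I_m(v)$ when $v\le v_1$,
- (b) $P(\Omega)\ge(1-\eta)I_m(v)$,
- (c) $P(\Omega)\ge\frac25v$,

then $C_M(p)=K(m,p)$ for all $p\in[p_1,m)$.

*Proof.* Let $\chi$ be continuous and nondecreasing, $\chi=0$ on $(0,v_1/2]$, $\chi=1$ on $[v_1,\infty)$, and
$$J(v)=\max\big\{(1-\eta\chi(v))I_m(v),\tfrac25v\big\}.$$
Then $J$ is continuous, positive, and $P(\Omega)\ge J(|\Omega|)$ by (a) for $v\le v_1$, (b) for $v\ge v_1$, and (c). Let $v_2=(5m)^m\omega_m>v_1$. Then $\frac25v\ge2I_m(v)$ iff $v^{1/m}\ge5m\,\omega_m^{1/m}$ iff $v\ge v_2$. So $J\ge I_m$ on $(0,v_1/2]$, $J\ge(1-\eta)I_m$ on $[v_1/2,v_2]$, $J\ge2I_m$ on $[v_2,\infty)$. Hence (5) holds for $v\ge v_2$, and for $v<v_2$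
$$\int_v^\infty\big(J^{-p'}-I_m^{-p'}\big)\le\big((1-\eta)^{-p'}-1\big)N-\Delta,\qquad N=\int_{v_1/2}^{v_2}I_m^{-p'},\quad\Delta=(1-2^{-p'})\int_{v_2}^\infty I_m^{-p'}.$$
Put $q=p'\frac{m-1}m>1$; $I_m^{-p'}$ is a constant times $s^{-q}$. Since $1-2^{-p'}\ge\frac12$, $\int_{v_2}^\infty s^{-q}ds=\frac{v_2^{1-q}}{q-1}$ and $\int_{v_1/2}^{v_2}s^{-q}ds\le\frac{(v_1/2)^{1-q}}{q-1}$,
$$\frac N\Delta\le2(q-1)v_2^{q-1}\int_{v_1/2}^{v_2}s^{-q}ds\le2\Big(\frac{2v_2}{v_1}\Big)^{q-1}\le2\Big(\frac{2v_2}{v_1}\Big)^{q_1-1},\qquad q_1=p_1'\tfrac{m-1}m,$$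
because $p\ge p_1$ means $q\le q_1$. Choose $\eta_0$ with $\big((1-\eta_0)^{-p_1'}-1\big)\cdot2(2v_2/v_1)^{q_1-1}\le1$. As $p'\le p_1'$, for $\eta\le\eta_0$ the right side above is $\le0$ for every $p\in[p_1,m)$. So (5) holds, Lemma 1 gives $C_M(p)\le K(m,p)$, and $C_M(p)\ge K(m,p)$ always. $\square$

So we need, for each small $\eta$, a manifold satisfying (a), (b), (c) and carrying a ball that wraps around a loop. A first try: the flat strip $(\mathbb R/2\mathbb Z)\times(-1,1)$ with rapidly expanding ends. The ball of radius slightly above $1$ overlaps itself. But the strip has area $4$ and perimeter $4$, whatever is glued to it, while $I_2(4)=4\sqrt\pi\approx7.09$. So in (b) one has $\eta\ge1-\pi^{-1/2}>0.43$, and $\eta$ cannot be made small. The cure is to pinch the strip: replace it by a chain of nearly disjoint unit-size beads, closed up after one bead, with a neck of width $2\tau$. Any domain can then be cut open at the neck at a cost of order $\tau$, and after cutting it lives in the universal cover, where the Euclidean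 isoperimetric inequality holds. We construct the surface in Section 9; first come the tools.

## 6. Perimeter of rough sets

Cutting a domain produces corners, so we need sets of finite perimeter. For measurable $E$ in a manifold $N$ and open $U$, let $P(E;U)=\sup\int_E\mathrm{div}X$ over smooth vector fields $X$ with compact support in $U$ and $|X|\le1$; $P(E)=P(E;N)$. For smooth domains this is the earlier notion, by the divergence theorem. If $P(E)<\infty$, $P(E;\cdot)$ extends to a measure, absolutely continuous with respect to $\mathcal H^{m-1}$. Intersections of sets of finite perimeter have finite perimeter. The coarea formula for locally Lipschitz $r$ reads $\int_{\mathbb R}P(\{r<h\};U)\,dh=\int_U|\nabla r|$. A small example: a half-disc of radius $1$ in $\mathbb R^2$ is not a smooth domain, but has perimeter $\pi+2$.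

**Fact A (approximation).** Let $N$ be complete, $I:[0,\infty)\to[0,\infty)$ continuous, and $P(\Omega)\ge I(|\Omega|)$ for all smooth domains. Then $P(E)\ge I(|E|)$ for every bounded $E$ of finite perimeter.

*Proof.* First we construct $f_\epsilon\in C_c^\infty(N)$ with $f_\epsilon\to\chi_E$ in $L^1$ and $\limsup\int|\nabla f_\epsilon|\le P(E)$. Choose finitely many smooth $\zeta_i\ge0$ with compact supports in charts and $\sum\zeta_i=1$ near $\overline E$, $\sum\zeta_i\le1$. Let $f_\epsilon=\sum_i(\zeta_i\chi_E)*\eta_\epsilon$, with an even mollifier $\eta_\epsilon$ in the $i$-th chart. Clearly $f_\epsilon\to\chi_E$ in $L^1$. Let $X$ be a smooth field with compact support, $|X|\le1$, and let $g^{1/2}$ be the volume density in the chart. Moving the mollifier to the other factor,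
$$\int f_\epsilon\,\mathrm{div}X=\sum_i\int_E\zeta_i\,\mathrm{div}X_{i,\epsilon},\qquad X_{i,\epsilon}=g^{-1/2}\big((g^{1/2}X)*\eta_\epsilon\big)\ \text{near }\mathrm{supp}\,\zeta_i ,$$
and by uniform continuity of the metric on compact sets $|X_{i,\epsilon}|\le1+o(1)$, uniformly in $X$. Now $\zeta_i\mathrm{div}X_{i,\epsilon}=\mathrm{div}(\zeta_iX_{i,\epsilon})-d\zeta_i(X_{i,\epsilon})$. The field $\sum\zeta_iX_{i,\epsilon}$ has length $\le1+o(1)$, so it contributes at most $(1+o(1))P(E)$. Since $\sum d\zeta_i=0$ on $E$, the rest is $-\sum_i\int_Ed\zeta_i(X_{i,\epsilon}-X)$. In the chart it equals, moving the mollifier back,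
$$-\sum_i\int\big[(\chi_E\partial_k\zeta_i)*\eta_\epsilon-\chi_E\partial_k\zeta_i\big]g^{1/2}X^k\,dx,$$
which tends to $0$ uniformly in $X$ since mollification converges in $L^1$. Taking the supremum over $X$ gives the claim.

Let $\delta\in(0,\frac12)$. By coarea and Sard there is a regular value $t_\epsilon\in(\delta,1-\delta)$ of $f_\epsilon$ with $P(\{f_\epsilon>t_\epsilon\})\le(1-2\delta)^{-1}\int|\nabla f_\epsilon|$; and $\{f_\epsilon>t_\epsilon\}$ is a smooth domain. On $\{f_\epsilon>t_\epsilon\}\triangle E$ we have $|f_\epsilon-\chi_E|\ge\delta$, so this set has volume $\le\delta^{-1}\|f_\epsilon-\chi_E\|_1\to0$. Hence $P(E)\ge(1-2\delta)I(|E|)$. Let $\delta\to0$. $\square$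

**Fact B (cutting).** Let $\Omega\subset N^m$ be a smooth domain and $r$ locally Lipschitz on $N$. For a.e. $h$,
$$P(\Omega\cap\{r<h\})+P(\Omega\cap\{r>h\})\le P(\Omega)+2P(\{r<h\};\Omega).$$

*Proof.* For a.e. $h$: $\{r<h\}$ has finite perimeter near $\overline\Omega$ (coarea), $|\Omega\cap\{r=h\}|=0$, and $\mathcal H^{m-1}(\partial\Omega\cap\{r=h\})=0$; the last two fail for at most countably many $h$, since $|\Omega|$ and $\mathcal H^{m-1}(\partial\Omega)$ are finite. For such $h$ the set $\Omega\cap\{r<h\}$ has finite perimeter. Its perimeter measure equals $P(\{r<h\};\cdot)$ in the open set $\Omega$, equals $P(\Omega;\cdot)$ in the open set $\{r<h\}$, and vanishes off $\overline\Omega\cap\{r\le h\}$. The remaining set $\partial\Omega\cap\{r=h\}$ is $\mathcal H^{m-1}$-null, so it carries no perimeter. Thus $P(\Omega\cap\{r<h\})\le P(\{r<h\};\Omega)+P(\Omega;\{r<h\})$. In the same way $P(\Omega\cap\{r>h\})\le P(\{r>h\};\Omega)+P(\Omega;\{r>h\})$, and $P(\{r>h\};\Omega)=P(\{r<h\};\Omega)$ because $\{r=h\}\cap\Omega$ is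 null and complements have equal perimeter. Add. $\square$

**Fact C (Federer).** A relatively compact open set $E$ with $\mathcal H^{m-1}(\partial E)<\infty$ has finite perimeter and $P(E)\le\mathcal H^{m-1}(\partial E)$.

## 7. Isoperimetric inequalities on $X\times\mathbb R$

The construction is two-dimensional; this lemma raises the dimension.

**Lemma 3.** Let $X$ be a complete $k$-manifold, $k\ge2$.
(i) If $P_X(\Omega)\ge\theta I_k(|\Omega|)$ for all smooth domains, with $0<\theta\le1$, then $P_{X\times\mathbb R}(B)\ge\theta I_{k+1}(|B|)$ for all smooth domains $B\subset X\times\mathbb R$.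
(ii) If $P_X(\Omega)\ge c|\Omega|$ for all smooth domains, then the same holds in $X\times\mathbb R$.

**Step 1: slicing.** We relate $P(B)$ to the slices. Let $B\ne\emptyset$, $B_y\subset X$ its slices, $a(y)=|B_y|$ (bounded, compactly supported), $v=\int a=|B|$, and $\nu=(\nu_X,\nu_y)$ the outer unit normal of $\partial B$. By Sard applied to $y|_{\partial B}$, for a.e. $y$ we have $\nu_X\neq0$ along $(\partial B)_y$, and then $B_y$ is a smooth domain with boundary $(\partial B)_y$. The tangential gradient of $y$ on $\partial B$ is $\partial_y-\nu_y\nu$, of length $\sqrt{1-\nu_y^2}=|\nu_X|$, so coarea on $\partial B$ gives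
$$\int_{\partial B}h(y)|\nu_X|\,d\mathcal H^k=\int h(y)P_X(B_y)\,dy$$
for bounded Borel $h\ge0$. With $h=1$: $P(B)\ge\int P_X(B_y)dy\ge c\int a=c|B|$, which is (ii).

**Step 2: a family of lower bounds.** We add information from the $y$-direction. For $\xi\in C^1(\mathbb R)$ with $|\xi|\le1$, Cauchy–Schwarz gives $1\ge\sqrt{1-\xi^2}\,|\nu_X|+\xi\nu_y$ on $\partial B$, and the divergence theorem for $\xi(y)\partial_y$ gives $\int_{\partial B}\xi\nu_y=\int\xi'a\,dy$. So
$$P(B)\ge\int\Big[\sqrt{1-\xi(y)^2}\,P_X(B_y)+\xi'(y)a(y)\Big]dy. \tag{7}$$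
By mollification (7) holds for $\xi$ continuous, locally absolutely continuous, $|\xi|\le1$: the mollified $\xi_j$ converge locally uniformly, $\xi_j'\to\xi'$ in $L^1_{loc}$, $a$ is bounded with compact support, and $y\mapsto P_X(B_y)$ is integrable with compact support.

**Step 3: the right $\xi$.** We transport the slice volumes to those of the unit ball of $\mathbb R^{k+1}$, whose slice at height $t$ has volume $\omega_k(1-t^2)^{k/2}$. Define $\sigma:\mathbb R\to[-1,1]$ by
$$\frac1v\int_{-\infty}^ya=\frac{\omega_k}{\omega_{k+1}}\int_{-1}^{\sigma(y)}(1-t^2)^{k/2}dt .$$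
Then $\sigma$ is continuous and nondecreasing, locally Lipschitz on the open interval where $|\sigma|<1$, and constant on each side of it; hence it is absolutely continuous. Moreover $\sigma'=\frac{a\,\omega_{k+1}}{v\,\omega_k(1-\sigma^2)^{k/2}}$ a.e. where $|\sigma|<1$, and $a=0$ a.e. elsewhere.

**Step 4: AM–GM.** Use $\xi=\sigma$ in (7). Since $\theta\le1$ and $\sigma'a\ge0$, and $I_k(a)=ka(\omega_k/a)^{1/k}$, AM–GM with $k+1$ terms gives a.e. where $a>0$
$$\theta\sqrt{1-\sigma^2}\,I_k(a)+\sigma'a\ge\theta a\Big[k\Big(\frac{\omega_k}a\Big)^{1/k}\sqrt{1-\sigma^2}+\sigma'\Big]\ge\theta a(k+1)\Big[\frac{\omega_k}a(1-\sigma^2)^{k/2}\sigma'\Big]^{\frac1{k+1}}=\theta a(k+1)\Big(\frac{\omega_{k+1}}v\Big)^{\frac1{k+1}}.$$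
Integrating over $y$, $P(B)\ge\theta(k+1)\omega_{k+1}^{1/(k+1)}v^{k/(k+1)}=\theta I_{k+1}(v)$. $\square$

## 8. Small volumes in a quotient by $\mathbb Z$

This lemma gives bound (a) without any loss. An infinite cyclic Riemannian covering $\pi:\tilde M\to M$ is the quotient map by a group $\mathbb Z$ of isometries of $\tilde M$ acting as deck transformations. Example: $\mathbb R^m\to(\mathbb R/2\mathbb Z)\times\mathbb R^{m-1}$, with $x$ the first coordinate.

**Lemma 4.** Let $\pi:\tilde M\to M$ be an infinite cyclic Riemannian covering of complete $m$-manifolds. Let $x:M\to\mathbb R/2\mathbb Z$ be locally Lipschitz with $|\nabla x|\le2$ a.e., having a lift $\tilde x:\tilde M\to\mathbb R$ which a generator of the deck group shifts by $2$. If $P(B)\ge I_m(|B|)$ for all bounded finite-perimeter $B\subset\tilde M$, then $P(\Omega)\ge I_m(|\Omega|)$ for all smooth domains $\Omega\subset M$ with $|\Omega|\le v_1=\omega_m(8m)^{-m}$.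

The idea: cut $\Omega$ into two pieces, each of which lifts to $\tilde M$. Two separate pieces of given volumes cost definitely more than one piece of the total volume, and this gain pays for the cut, unless cutting is expensive at every place; but then $\Omega$ has large volume.

**Step 1: the gain from two pieces.** Let $0<b\le a$, $\alpha=\frac{m-1}m$. Concavity gives $(a+b)^\alpha\le a^\alpha+\alpha a^{\alpha-1}b$, and $a^{\alpha-1}\le b^{\alpha-1}$, so $a^\alpha+b^\alpha-(a+b)^\alpha\ge(1-\alpha)b^\alpha$. As $1-\alpha=\frac1m$,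
$$I_m(a)+I_m(b)-I_m(a+b)\ge\omega_m^{1/m}b^\alpha. \tag{8}$$

**Step 2: a place to cut.** Let $v=|\Omega|>0$. For $c_0\in\mathbb R/2\mathbb Z$ let $r=\mathrm{dist}(x,c_0)\in[0,1]$, locally Lipschitz with $|\nabla r|\le2$ a.e. The sets $\{r<\frac12\}$ for $c_0=0$ and for $c_0=1$ are disjoint, so we can choose $c_0$ with $|\Omega\cap\{r<\frac12\}|\le\frac v2$. Put $\Omega_h=\Omega\cap\{r<h\}$, $\Omega^h=\Omega\cap\{r>h\}$, $W(h)=|\Omega_h|$, $S(h)=P(\{r<h\};\Omega)$. Coarea for $r$ truncated to $[h_1,h_2]$ gives $\int_{h_1}^{h_2}S\le2(W(h_2)-W(h_1))$, so $S\le2W'$ a.e.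

**Step 3: lift the pieces.** For a.e. $h\in(0,\frac12)$ Fact B gives $P(\Omega_h)+P(\Omega^h)\le P(\Omega)+2S(h)$, and $|\Omega^h|=v-W(h)$. The compact closures of $\Omega_h,\Omega^h$ lie in $\{r<1\}$ and $\{r>0\}$, which are the complements of $\{x=c_0+1\}$ and of $\{x=c_0\}$. The complement of $\{x=c\}$ is the image under $\pi$ of the open strip $\{c<\tilde x<c+2\}$, and $\pi$ is injective on the strip since a nontrivial deck transformation shifts $\tilde x$ by a nonzero multiple of $2$. So $\pi$ maps the strip isometrically onto the complement, and both pieces lift to bounded sets of the same volume and perimeter in $\tilde M$. As $W(h)\le\frac v2$, the hypothesis and (8) yield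
$$P(\Omega)\ge I_m(W)+I_m(v-W)-2S\ge I_m(v)+\omega_m^{1/m}W(h)^\alpha-2S(h)\quad\text{for a.e. }h\in(0,\tfrac12),$$
trivially also when $W(h)=0$.

**Step 4: conclusion.** If $2S(h)\le\omega_m^{1/m}W(h)^\alpha$ on a set of $h\in(0,\frac12)$ of positive measure, we are done. This includes the case $W(h_0)=0$ for some $h_0>0$, for then $S\le2W'=0$ a.e. on $(0,h_0)$. Otherwise $W>0$ on $(0,\frac12)$ and $W'\ge\frac12S\ge\frac14\omega_m^{1/m}W^\alpha$ a.e., that is, $(W^{1/m})'\ge\omega_m^{1/m}/(4m)$ a.e. As $W^{1/m}$ is nondecreasing, $W(\frac12^-)\ge\omega_m(8m)^{-m}=v_1$. Hence $v\ge2W(\frac12^-)\ge2v_1>v_1$, contrary to $v\le v_1$. $\square$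

## 9. The surfaces $\Sigma_\tau$: a closed chain of one bead, with expanding collars

Fix $\Lambda=50$, $a_1=\pi/256$ (this is $v_1$ for $m=2$), and $\tau\in(0,\frac1{100})$.

**The core.** We want a flat annulus that contains the image of a disc of radius slightly above $1$ and has a neck of width $2\tau$. Let
$$\rho(x)=\Big(\frac{16}{\pi^2}\cos^2\frac{\pi x}2+\tau^4\Big)^{1/4},$$
which is smooth, positive, $2$-periodic, with $\rho(1)=\tau$ and $\rho\le1.3$. For $|x|\le1$ we have $\frac4\pi\cos\frac{\pi x}2\ge1-x^2$: the difference is even, has derivative $-2\sin\frac{\pi x}2+2x\le0$ on $[0,1]$, and vanishes at $1$. Since $\rho^2>\frac4\pi|\cos\frac{\pi x}2|$,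
$$\rho(x)>\sqrt{1-x^2}\qquad(|x|\le1). \tag{9}$$
Let $\tilde D=\{|y|<\rho(x)\}\subset\mathbb R^2$ and $D=\tilde D/(2\mathbb Z\times0)$, a flat annulus of area $|D|=\int_{-1}^12\rho\le5.2$. Its boundary consists of two smooth closed curves, each of length $\ell$. Let $\kappa$ be their curvature with respect to the outward normal, positive where $D$ is convex, and $k=\max|\kappa|$.

**The collars.** We want to glue on ends that expand very fast, after a very short transition, with curvature $\le0$. Recall Fermi coordinates: $s$ is arclength on $\partial D$ and $n$ the signed distance, $n<0$ inside; the flat metric is $dn^2+(1+\kappa(s)n)^2ds^2$. (For the unit disc: $\kappa=1$, and the circle at distance $n$ has length $2\pi(1+n)$.) Attach to each boundary curve a collar $\{n\ge0\}$ with metric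
$$dn^2+F^2ds^2,\qquad F=1+\kappa(s)n+G(n),\qquad G(n)=\int_0^n(n-t)\,b(t)e^{2\Lambda t}dt .$$
Here $b$ is smooth and nondecreasing, $b=0$ for $t\le0$, $b=\beta_0$ for $t\ge n_1/2$, with
$$n_1=\min\Big\{\tau,\frac1{8(k+\Lambda)},\frac1{100\,\ell}\Big\},\qquad\beta_0=4\Big(\frac{k+\Lambda}{n_1}+\Lambda k\Big).$$
Since $G''=b\,e^{2\Lambda n}$, and $G$ is smooth on $\mathbb R$ with $G=0$ for $n\le0$, the metric on the resulting surface $\Sigma=\Sigma_\tau$ is smooth once $F>0$ is known.

**Expansion.** We show that for $n\ge n_1$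
$$F_n\ge\Lambda F. \tag{10}$$
Let $Q=G'-\Lambda G$. Convexity and $G(0)=0$ give $G\le nG'$; as $\Lambda n_1\le\frac18$, $Q(n_1/2)\ge0$. For $n\ge n_1/2$ we have $G''=\beta_0e^{2\Lambda n}$ and $G'\le\frac{\beta_0}{2\Lambda}e^{2\Lambda n}$, so $Q'=G''-\Lambda G'\ge\frac{\beta_0}2e^{2\Lambda n}\ge\frac{\beta_0}2$. Thus for $n\ge n_1$
$$Q(n)\ge\frac{\beta_0}2\Big(n-\frac{n_1}2\Big)\ge\frac{\beta_0n}4\ge k+\Lambda+\Lambda kn,$$
that is, $G'\ge k+\Lambda(1+kn+G)$. Therefore $F_n=\kappa+G'\ge\Lambda(1+kn+G)\ge\Lambda F$. The middle term is positive, so $F$ is increasing in $n$ for $n\ge n_1$.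

**Positivity.** On $[0,n_1]$, $F\ge1-kn_1\ge\frac78$; afterwards $F$ increases. So $F\ge\frac78$ on the collars.

**Curvature and completeness.** The Gauss curvature is $-F_{nn}/F=-G''/F\le0$ on the collars and $0$ on $D$. The function equal to $n$ on the collars and $0$ on $D$ is proper and $1$-Lipschitz, so closed bounded sets are compact and $\Sigma$ is complete.

**Topology and the function $x$.** $\Sigma$ is an open annulus. Extend $x:D\to\mathbb R/2\mathbb Z$ to the collars by $x(s,n)=x(s,0)$. It is locally Lipschitz, with $|\nabla x|=1$ on $D$ and $|\nabla x|\le1/F\le\frac87$ on the collars. The universal cover $\tilde\Sigma\to\Sigma$ is infinite cyclic; $x$ lifts to $\tilde x$, and a deck generator shifts $\tilde x$ by $2$.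

**Area near the core.** We shall need that the part before the fast expansion has bounded area. We have $(k+\Lambda)n_1\le\frac18$ and $\Lambda kn_1^2\le\frac14(k+\Lambda)^2n_1^2\le\frac1{256}$, so $\beta_0n_1^2=4((k+\Lambda)n_1+\Lambda kn_1^2)<0.52$. For $0\le n\le2n_1$ it follows that $G\le\frac12(2n_1)^2\beta_0e^{4\Lambda n_1}\le2(0.52)e^{1/2}\le2$ and $F\le1+\frac14+2\le4$. Hence for $n_*\le2n_1$ the set $D_*=D\cup\{0\le n<n_*\}$ has
$$|D_*|\le5.2+2\cdot\ell\cdot2n_1\cdot4=5.2+16\,\ell n_1\le7 .$$

## 10. Isoperimetric inequalities on $\Sigma_\tau$ and its universal cover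

**Lemma 5.** (i) $P(B)\ge\sqrt{4\pi|B|}$ for bounded finite-perimeter $B\subset\tilde\Sigma$. For smooth domains $A\subset\Sigma_\tau$ with $a=|A|$: (ii) $P(A)\ge\sqrt{4\pi a}$ if $a\le a_1$; (iii) $P(A)\ge(1-\eta)\sqrt{4\pi a}$ always, with $\eta=31\tau$; (iv) $P(A)\ge\frac25a$.

**Step 1: (i) for Jordan domains.** $\tilde\Sigma$ is diffeomorphic to $\mathbb R^2$ and has curvature $\le0$. Let $B$ be bounded by one smooth Jordan curve of length $L$ (this case is due to Weil and to Beckenbach–Radó). By uniformization and the smooth boundary regularity of Riemann maps, $\overline B$ is conformal, smoothly up to the boundary, to the closed unit disc $\overline{\mathbb D}$ with a metric $e^{2\phi}|dz|^2$; curvature $\le0$ means $\Delta\phi\ge0$. Let $h$ be harmonic with $h=\phi$ on $\partial\mathbb D$; then $\phi\le h$. With a harmonic conjugate $h^*$ of $h$, let $f=e^{(h+ih^*)/2}=\sum a_jz^j$, holomorphic with $|f|^2=e^h$, and $f^2=\sum c_jz^j$, $c_j=\sum_{i\le j}a_ia_{j-i}$. Using $\int_{\mathbb D}|z|^{2j}=\frac\pi{j+1}$ and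 Cauchy–Schwarz for the $j+1$ terms of $c_j$,
$$|B|\le\int_{\mathbb D}e^{2h}=\int_{\mathbb D}|f^2|^2=\pi\sum_j\frac{|c_j|^2}{j+1}\le\pi\sum_j\sum_{i\le j}|a_i|^2|a_{j-i}|^2=\pi\Big(\sum_j|a_j|^2\Big)^2=\pi\Big(\frac1{2\pi}\int_{\partial\mathbb D}|f|^2\Big)^2=\frac{L^2}{4\pi},$$
because $\int_{\partial\mathbb D}|f|^2=\int_{\partial\mathbb D}e^\phi=L$.

**Step 2: (i) in general.** A smooth domain in $\tilde\Sigma\cong\mathbb R^2$ has finitely many components. Replace each by the Jordan domain bounded by its outer boundary curve: the area grows, and the length of the curve is at most the perimeter of that component. Each boundary curve belongs to exactly one component, so summing and using $\sum\sqrt{\alpha_i}\ge\sqrt{\sum\alpha_i}$ gives the claim. Fact A extends it to bounded sets of finite perimeter.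

**Step 3: (ii).** This is Lemma 4 with $m=2$, using (i) and the function $x$ of Section 9.

**Step 4: separate the far part.** For (iii) and (iv) we first show that area far out in the collars is expensive. Choose $n_*\in(n_1,2n_1)$ a regular value of $n$ on the part of $\partial A$ in the collars. Then $\partial A$ meets $\{n=n_*\}$ transversally, in finitely many points. Put $A_0=A\cap D_*$, $A_1=A\cap\{n>n_*\}$, $V_i=|A_i|$, so $a=V_0+V_1$. By (10), $\mathrm{div}\,\partial_n=F_n/F\ge\Lambda$ on $A_1$, so the divergence theorem gives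
$$\Lambda V_1+\mathcal H^1(A\cap\{n=n_*\})\le P(A;\{n>n_*\}).$$
As $P(A_0)=P(A;D_*)+\mathcal H^1(A\cap\{n=n_*\})$,
$$P(A)\ge P(A;D_*)+P(A;\{n>n_*\})\ge P(A_0)+\Lambda V_1. \tag{11}$$

**Step 5: cut at the neck.** Let $a\ge a_1$ (for $a\le a_1$, (iii) follows from (ii)). We compare $A_0$ with a set in $\tilde\Sigma$. The set $\{x=1\}\cap D_*$ is an arc: the segment $\{x=1,|y|<\tau\}$ prolonged into the two collars along $s=\text{const}$. Its length is $2\tau+2n_*\le2\tau+4n_1\le6\tau$. Let $\hat A\subset\tilde\Sigma$ be the part of the preimage of $A_0$ in $\{-1<\tilde x<1\}$. On this strip the covering map is injective and isometric onto $\{x\ne1\}$, so $\hat A$ is a bounded open set (up to the null curve $n=n_*$ it is the lift of an open set: $D_*$ is open) with $|\hat A|=V_0$. Its topological boundary consists of a subset isometric to a subset of $\partial A_0$, and of subsets of the closures of the two lifts of the arc in $\{\tilde x=\pm1\}$. Moreover $\partial A_0\subset(\partial A\cap D_*)\cup(\overline A\cap\{n=n_*\})$,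 and $\partial A\cap\{n=n_*\}$ is finite, so $\mathcal H^1(\partial A_0)\le P(A;D_*)+\mathcal H^1(A\cap\{n=n_*\})=P(A_0)$. By Fact C, $P(\hat A)\le P(A_0)+12\tau$, and (i) gives $P(A_0)\ge\sqrt{4\pi V_0}-12\tau$. With (11),
$$P(A)\ge\sqrt{4\pi V_0}+\Lambda V_1-12\tau .$$

**Step 6: (iii).** We claim $\sqrt{4\pi V_0}+\Lambda V_1\ge\sqrt{4\pi a}$. If $V_1\ge4\pi/\Lambda^2$, then $\Lambda V_1\ge\sqrt{4\pi V_1}$ and subadditivity of the square root applies. Otherwise $V_1<4\pi/\Lambda^2\le a_1/2$, as $8\pi/a_1=2048\le\Lambda^2=2500$; so $V_0\ge a_1/2$. Concavity gives $\sqrt{4\pi a}\le\sqrt{4\pi V_0}+\sqrt{\pi/V_0}\,V_1$, and $\sqrt{\pi/V_0}\le\sqrt{2\pi/a_1}=\sqrt{512}\le\Lambda$. This proves the claim. Since $\sqrt{4\pi a_1}=\frac\pi8$,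
$$P(A)\ge\sqrt{4\pi a}-12\tau\ge\Big(1-\frac{12\tau}{\sqrt{4\pi a_1}}\Big)\sqrt{4\pi a},\qquad\frac{12}{\sqrt{4\pi a_1}}=\frac{96}\pi<31 .$$

**Step 7: (iv).** If $a\ge14$, then $V_0\le|D_*|\le7$, so $V_1\ge a/2$ and (11) gives $P(A)\ge\Lambda V_1\ge a$. If $0<a\le14$, then (iii) and $\tau<\frac1{100}$ give $P(A)\ge(1-0.31)\sqrt{4\pi/a}\;a\ge0.69\sqrt{4\pi/14}\;a\ge\frac25a$. $\square$

The constants $a_1$ and $\frac25$ do not depend on $\tau$, while $\eta=31\tau$ is as small as we like. This is what Lemma 2 asks for.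

## 11. A ball that overlaps itself: proof of Theorem 1

Let $M=M_\tau=\Sigma_\tau\times\mathbb R^{m-2}$. It is complete, connected, noncompact, of sectional curvature $\le0$, and diffeomorphic to $S^1\times\mathbb R^{m-1}$.

**Step 1: the bounds (a), (b), (c).** We transfer Lemma 5 to dimension $m$. Iterating Lemma 3(i) with $\theta=1$, starting from $\tilde\Sigma$ and $I_2(a)=\sqrt{4\pi a}$, gives $P\ge I_m$ for smooth domains in $\tilde M=\tilde\Sigma\times\mathbb R^{m-2}$, and by Fact A for bounded sets of finite perimeter. The map $\tilde M\to M$ is an infinite cyclic covering, and $x$ pulled back to $M$ satisfies the hypotheses of Lemma 4; so (a) of Lemma 2 holds. Iterating Lemma 3(i) from $\Sigma$ with $\theta=1-\eta$, $\eta=31\tau$, gives (b). Iterating Lemma 3(ii) with $c=\frac25$ gives (c).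

**Step 2: sharpness.** Choose $\tau\in(0,\frac1{100})$ with $31\tau\le\eta_0(m,p_1)$. Lemma 2 gives $C_M(p)=K(m,p)$ for all $p\in[p_1,m)$.

**Step 3: the ball lies in the image of a Euclidean ball.** By (9), which includes $\rho(\pm1)=\tau>0$, the closed unit disc lies in the open set $\tilde D$. So for some $R\in(1,2)$ the closed disc of radius $R$ about $0$ lies in $\tilde D$. Let $o\in D\subset\Sigma$ be the image of $0$ and
$$\Pi:\tilde D\times\mathbb R^{m-2}\to D\times\mathbb R^{m-2}\subset M$$
the covering, a local isometry from a flat domain. A path in $M$ from $(o,0)$ of length less than $R$ has a $\Sigma$-component of some length $L<R$. As long as this component stays in $D$, its lift from $0$ is a Euclidean path that stays in the closed disc of radius $L$, a compact subset of $\tilde D$. At a first exit time from $D$ the component would, by continuity, lie in the image of this compact set, which is in $D$; so it never leaves $D$. Hence the whole path lifts to a path of the same length from $0$, and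
$$B_R((o,0))\subset\Pi(\mathbf B_R).$$

**Step 4: the overlap.** Let $e_1$ be the unit vector in the $x$-direction and $U=\mathbf B_R\cap(\mathbf B_R+2e_1)$. This set is open and contains $e_1$, since $|e_1|=|e_1-2e_1|=1<R$. For $z\in U$ the point $z-2e_1\in\mathbf B_R$ has the same image under $\Pi$ as $z$. Also $z-2e_1\notin U$: otherwise $z$ and $z-4e_1$ would both lie in $\mathbf B_R$, forcing $4<2R<4$. So every point of $\Pi(U)$ is also the image of a point of $\mathbf B_R\setminus U$, that is, $\Pi(\mathbf B_R)=\Pi(\mathbf B_R\setminus U)$. Since $\Pi$ is a local isometry it does not increase volume, and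
$$\mathrm{vol}\big(B_R((o,0))\big)\le\mathrm{vol}(\mathbf B_R)-\mathrm{vol}(U)<\mathrm{vol}(\mathbf B_R).$$
This proves Theorem 1. Taking $p_1=p$, Ledoux's conjecture is false for every $m\ge2$ and every $1<p<m$, even among manifolds of nonpositive sectional curvature. $\blacksquare$
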